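\title{Products of Two Polycyclic $\mathcal N$-Connected Groups Are Polycyclic}

\begin{abstract}
Two subgroups $A$ and $B$ of a group are $\mathcal N$-connected if $\langle a,b\rangle$ is nilpotent for all $a\in A$ and $b\in B$. We prove that a group $G=AB$ that is the product of two polycyclic $\mathcal N$-connected subgroups is polycyclic. Moreover, two polycyclic factors $A$ and $B$ of $G=AB$ are $\mathcal N$-connected if and only if $[A,B]$ lies in a finite term of the upper central series of $G$; in that case $G$ is, modulo its hypercenter, the direct product of the images of $A$ and $B$.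
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathcal N$ be the class of nilpotent groups. Two subgroups $A$ and $B$ of a group $G$ are \emph{$\mathcal N$-connected} if $\langle a,b\rangle$ is nilpotent for all $a\in A$ and all $b\in B$. This is a weak form of commuting elementwise. No bound on the nilpotency class of $\langle a,b\rangle$ is assumed, and nothing is assumed about two elements of the same subgroup. The condition passes to subgroups of $A$ and $B$ and to the images of $A$ and $B$ in a quotient of $G$.

Suppose that $G=AB=\{ab:a\in A,\ b\in B\}$. If $A$ and $B$ commute elementwise, then $G$ is a quotient of $A\times B$ and inherits every property that is closed under direct products and quotients. One asks how much of this survives when commuting is weakened to $\mathcal N$-connectedness. It is stated in \cite{source} that $G$ is finitely generated nilpotent if $A$ and $B$ are finitely generated nilpotent and $\mathcal N$-connected, and the following problem is posed there.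

\medskip
\noindent\textbf{Problem.} \emph{Let $G=AB$, where $A$ and $B$ are polycyclic $\mathcal N$-connected subgroups. Is $G$ polycyclic?}
\medskip

The answer is yes. Below, $Z_k(G)$ and $\gamma_k(G)$ are the terms of the upper and the lower central series, and $Z_\infty(G)$ is the hypercenter.

\begin{theorem}\label{thm:main}
If $G=AB$ with $A$ and $B$ polycyclic and $\mathcal N$-connected, then $G$ is polycyclic.
\end{theorem}

\begin{theorem}\label{thm:structure}
Let $G=AB$ with $A$ and $B$ polycyclic. The following are equivalent:
\begin{enumerate}
\item[(i)] $A$ and $B$ are $\mathcal N$-connected;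
\item[(ii)] $[A,B]\le Z_k(G)$ for some finite $k$.
\end{enumerate}
If they hold, then $G$ is polycyclic and, with $k$ chosen so that $Z:=Z_k(G)=Z_\infty(G)$:
\begin{enumerate}
\item[(a)] $A\cap B\le Z$ and $G/Z=AZ/Z\times BZ/Z$;
\item[(b)] $A$ and $B$ are subnormal in $G$ of defect at most $k+1$;
\item[(c)] $[\gamma_{k+1}(A),B]=1=[A,\gamma_{k+1}(B)]$, so $\gamma_{k+1}(A)$ and $\gamma_{k+1}(B)$ are normal in $G$;
\item[(d)] if $A$ and $B$ are nilpotent (supersolvable), then $G$ is nilpotent (supersolvable).
\end{enumerate}
\end{theorem}

Some hypothesis linking the factors is needed in Theorem~\ref{thm:main}: the alternating group $A_5$ is the product of $A_4$ and a cyclic group of order $5$, since these subgroups intersect trivially and $12\cdot5=60$, but $A_5$ is not solvable. Groups of dihedral type show what Theorem~\ref{thm:structure} can and cannot say.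

\begin{example}\label{ex:dihedral}
Let $B$ be abelian and $G=B\rtimes A$, where $A=\langle a\rangle$ has order $2$ and $a$ inverts $B$. Then $[b,a]=b^{-2}$, so $[A,B]=\{b^2:b\in B\}$. If $B$ contains an element of order $4$, then $Z(G)=\{b\in B:b^2=1\}$ and $G/Z(G)$ is the group built in the same way from $B/Z(G)$.
\begin{enumerate}
\item[(1)] If $B$ is cyclic of order $2^n$, $n\ge2$, then $G$ is a finite $2$-group and $A$, $B$ are $\mathcal N$-connected. Here $|Z_k(G)|=2^k$ for $k\le n-1$ and $|[A,B]|=2^{n-1}$, so no bound on $k$ in (ii) holds for all groups.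
\item[(2)] If $B$ is the Pr\"ufer group $C_{2^\infty}$, every $\langle a,b\rangle$ is a finite $2$-group, so $A$ and $B$ are $\mathcal N$-connected. But $[A,B]=B$ is infinite and $|Z_k(G)|=2^k$ for all $k$: without finite generation, (i) does not imply (ii).
\item[(3)] If $B=\langle b\rangle$ is infinite cyclic, then $G$ is polycyclic, but the iterated commutators $[b,a,\dots,a]=b^{(-2)^n}$ never vanish, so $A$ and $B$ are not $\mathcal N$-connected.
\end{enumerate}
\end{example}

Why should one expect the answer yes? By a theorem of Lennox--Roseblade and Zaitsev \cite{LR,Za}, a solvable product of two polycyclic groups is polycyclic, so the problem asks whether $G$ is solvable. For finite $G$ a Sylow argument gives this, and gives $[A,B]\le Z_\infty(G)$ (Lemma~\ref{lem:finite}). So all finite quotients of $G$ are solvable in general. The difficulty is that nothing guarantees in advance that an infinite $G$ has any proper subgroup of finite index, any linear representation, or the maximal condition on subgroups.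

The proof of Theorem~\ref{thm:main} studies a counterexample in which the sum of the Hirsch lengths of $A$ and $B$ is minimal, and it has two halves. The first half (Section~\ref{sec:minimal}) shows that $A$ is rigidly placed in $G$: with $F$ the Fitting subgroup of $A$, an element $g\in G$ such that $F\cap F^g$ has finite index in $F$ and in $F^g$ must lie in $A$. The second half (Sections~\ref{sec:key} and~\ref{sec:climb}) plays this rigidity against the many nilpotent subgroups that $\mathcal N$-connectedness provides. Starting from a nilpotent subgroup $T$ in which $T\cap A$ has infinite index, we build new ones that contain more and more of $F$, until one of them contains a subgroup of finite index of $F$; a normalizer in it then supplies an element $g\notin A$ of the forbidden kind. Section~\ref{sec:model} carries out the second half by hand for $A=\mathbb Z^2\rtimes\mathbb Z$.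

\section{Notation and standard facts}\label{sec:facts}

We write $x^y=y^{-1}xy$, $[x,y]=x^{-1}x^y$, $[x,{}_1y]=[x,y]$ and $[x,{}_{n+1}y]=[[x,{}_ny],y]$; for subgroups, $[X,{}_nY]$ is defined in the same way. We use the identities
\begin{equation}\label{eq:comm}
[xy,z]=[x,z]^y[y,z],\qquad [x,yz]=[x,z][x,y]^z ,
\end{equation}
which show in particular that $[X,Y]$ is normalized by $X$ and by $Y$. ``F.g.'' means finitely generated, and \emph{max} is the maximal condition on subgroups: every nonempty set of subgroups has a maximal member; equivalently, every subgroup is f.g.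

\medskip
\noindent\textbf{Central series.} Put $Z_0(H)=1$ and $Z_{i+1}(H)/Z_i(H)=Z(H/Z_i(H))$. In a group $H$ with max this series is constant from some finite $k$ on; then $Z_k(H)$ is the hypercenter $Z_\infty(H)$, and $H/Z_\infty(H)$ has trivial center. If $[X,{}_nH]=1$, then $X\le Z_n(H)$. One has $[Z_k(H),\gamma_i(H)]\le Z_{k-i}(H)$ for $1\le i\le k$. For $L\le H$ one has $L\cap Z_k(H)\le Z_k(L)$; hence
\begin{equation}\label{eq:hyper}
L/(L\cap Z_k(H))\ \text{nilpotent}\quad\Longrightarrow\quad L\ \text{nilpotent}.
\end{equation}

\medskip
\noindent\textbf{Polycyclic groups.} A group is \emph{polycyclic} if it has a finite series $1=H_0\trianglelefteq H_1\trianglelefteq\dots\trianglelefteq H_n=H$ with cyclic factors, and \emph{supersolvable} if the $H_i$ can be chosen normal in $H$. The number of infinite factors does not depend on the series; it is the \emph{Hirsch length} $h(H)$.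
\begin{enumerate}
\item[(P1)] The polycyclic groups are the solvable groups with max. The class is closed under subgroups, quotients and extensions and contains the f.g.\ nilpotent groups. A periodic polycyclic group is finite. If $H$ is polycyclic, then $h(H)=h(N)+h(H/N)$ for $N\trianglelefteq H$, and for $K\le H$ one has $h(K)\le h(H)$, with equality if and only if $|H:K|<\infty$.
\item[(P2)] (Mal'cev, Hirsch.) A polycyclic group is nilpotent-by-abelian-by-finite, so it has a normal subgroup of finite index whose derived subgroup is nilpotent. Every subgroup of a polycyclic group is an intersection of subgroups of finite index. A polycyclic group all of whose finite quotients are nilpotent is nilpotent.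
\item[(P3)] (Lennox--Roseblade \cite{LR}, Zaitsev \cite{Za}.) A solvable product of two polycyclic groups is polycyclic.
\end{enumerate}

\noindent\textbf{Engel elements.} An element $x\in H$ is \emph{left Engel} if for each $g\in H$ there is $n$ with $[g,{}_nx]=1$, and \emph{right Engel} if for each $g\in H$ there is $n$ with $[x,{}_ng]=1$. The \emph{Fitting subgroup} $\operatorname{Fit}(H)$ is generated by the nilpotent normal subgroups of $H$.
\begin{enumerate}
\item[(E)] (Baer; see \cite[12.3.7]{Ro}.) In a group $H$ with max, the left Engel elements form $\operatorname{Fit}(H)$, which is nilpotent, and the right Engel elements form $Z_\infty(H)$.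
\end{enumerate}

\noindent\textbf{Nilpotent groups.} For a group $H$ and $k\ge1$ let $H^{[k]}=\langle x^k:x\in H\rangle$, a characteristic subgroup. Now let $H$ be f.g.\ nilpotent.
\begin{enumerate}
\item[(N1)] Every subgroup of $H$ is subnormal. The elements of finite order form a finite subgroup. If $H$ is infinite, so is $Z(H)$.
\item[(N2)] $H^{[k]}$ has finite index in $H$, and every subgroup of finite index contains some $H^{[k]}$. This lets us replace a subgroup of finite index by a characteristic one.
\item[(N3)] For $K\le H$ the \emph{isolator} $\sqrt K=\{x\in H:x^n\in K\text{ for some }n\ge1\}$ is a subgroup with $|\sqrt K:K|<\infty$. If $H$ is torsion-free, $Z(H)$ is isolated, that is, equal to its isolator.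
\item[(N4)] If $H$ is torsion-free, its \emph{Mal'cev completion} $H^{\mathbb Q}$ is a nilpotent group containing $H$ in which every element has unique $n$th roots and has a positive power in $H$. Every isomorphism between subgroups of finite index of $H$ extends uniquely to an automorphism of $H^{\mathbb Q}$, and $\operatorname{Aut}(H^{\mathbb Q})$ is the automorphism group of a finite-dimensional rational Lie algebra, hence a subgroup of some $GL_d(\mathbb Q)$.
\end{enumerate}

\noindent\textbf{Linear and finite groups.}
\begin{enumerate}
\item[(L)] (Zassenhaus.) There is a function $\zeta$ such that every solvable linear group of degree $d$, over any field, has derived length at most $\zeta(d)$.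
\item[(S)] (Wielandt; see \cite[VI.4.7]{Hu}.) If $G=AB$ is finite and $p$ is a prime, there are Sylow $p$-subgroups $P$ of $A$ and $Q$ of $B$ such that $PQ=QP$ is a Sylow $p$-subgroup of $G$.
\end{enumerate}

\noindent\textbf{Commensurators.} Two subgroups are \emph{commensurable} if their intersection has finite index in both. This is an equivalence relation preserved by conjugation, so for $F\le G$ the \emph{commensurator} $\operatorname{Comm}_G(F)=\{g\in G:F\text{ and }F^g\text{ are commensurable}\}$ is a subgroup containing $N_G(F)$. For polycyclic $F$,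
\begin{equation}\label{eq:commcrit}
Y\le F,\quad h(Y)=h(F),\quad Y^g\le F\quad\Longrightarrow\quad g\in\operatorname{Comm}_G(F),
\end{equation}
because $F\cap F^g\ge Y^g$ has Hirsch length $h(F)=h(F^g)$.

Finally, we use twice that a group is not the union of two proper subgroups.

\section{Finite and polycyclic products; proof of Theorem~\ref{thm:structure}}\label{sec:poly}

In a finite nilpotent group, elements of coprime orders commute. So in a finite group $\mathcal N$-connectedness says that a $p$-element of one factor commutes with every $p'$-element of the other, and all failure to commute takes place between $p$-elements for the same prime $p$. Fact (S) collects these in one $p$-group.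

\begin{lemma}\label{lem:finite}
If $G=AB$ is finite and $A$, $B$ are $\mathcal N$-connected, then $[A,B]\le Z_\infty(G)$. If in addition $A$ and $B$ are solvable, then $G$ is solvable.
\end{lemma}

\begin{proof}
Fix a prime $p$. Let $O^p(A)$ be the normal subgroup of $A$ generated by the $p'$-elements; $A/O^p(A)$ is a $p$-group. Then $O^p(A)$ centralizes every $p$-element of $B$, and $O^p(B)$ centralizes every $p$-element of $A$. Take $P$ and $Q$ as in (S); then $A=O^p(A)P$ and $B=O^p(B)Q=QO^p(B)$. For $x\in O^p(A)$, $u\in P$ and a $p$-element $v\in B$, and for $x'\in O^p(B)$ and $v_0\in Q$, the identities \eqref{eq:comm} give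
\begin{equation}\label{eq:drop}
[xu,v]=[x,v]^{u}[u,v]=[u,v],\qquad [u,x'v_0]=[u,v_0][u,x']^{v_0}=[u,v_0].
\end{equation}
Hence $K_p:=[P,Q]$ equals both $[A,Q]$ and $[P,B]$. So $K_p$ is normalized by $A$ and by $B$, that is, $K_p\trianglelefteq G$, and $K_p\le PQ$.

Next, $O^p(A)$ centralizes $K_p$. For $x\in O^p(A)$, $u\in P$, $v_0\in Q$ we have $[u,v_0]^x=[u^x,v_0]$, and $u^x=(x^{-1}uxu^{-1})u\in O^p(A)u$, so $[u^x,v_0]=[u,v_0]$ by \eqref{eq:drop}. With the roles of the factors exchanged, $O^p(B)$ centralizes $K_p$. Since $G=O^p(A)\,PQ\,O^p(B)$, every element of $G$ acts on $K_p$ as some element of the $p$-group $PQ$. Therefore $[K_p,{}_nG]=[K_p,{}_nPQ]=1$ for large $n$, and $K_p\le Z_\infty(G)$.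

By the first formula in \eqref{eq:drop}, $[u',v]\in[P,B]=K_p$ for every $u'\in A$ and every $p$-element $v\in B$. Every element of $B$ is a product of elements of prime power order, and $[u',v_1v_2]=[u',v_2][u',v_1]^{v_2}$; so $[A,B]\le\prod_pK_p\le Z_\infty(G)$. Finally, $G/Z_\infty(G)$ is the product of the commuting images of $A$ and $B$, so it is solvable if they are, and $Z_\infty(G)$ is nilpotent.
\end{proof}

Polycyclic groups have enough finite quotients for this result to lift. The hypercentral heights in the finite quotients may be unbounded a priori, so we lift the nilpotency of two-generator subgroups instead and recover the hypercenter from (E).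

\begin{lemma}\label{lem:poly}
If $M=AB$ is polycyclic and $A$, $B$ are $\mathcal N$-connected, then $[A,B]\le Z_\infty(M)$.
\end{lemma}

\begin{proof}
Let $c\in[A,B]$, $g\in M$ and $L=\langle c,g\rangle$. If $N\trianglelefteq M$ has finite index, then $cN\in Z_\infty(M/N)$ by Lemma~\ref{lem:finite}, so $LN/N$ is cyclic modulo its intersection with $Z_\infty(M/N)$, hence nilpotent by \eqref{eq:hyper}. Let $L_0\trianglelefteq L$ have finite index. By (P2), for each of finitely many representatives $x$ of the cosets of $L_0$ in $L$ other than $L_0$ there is a subgroup $H_x$ of finite index in $M$ with $L_0\le H_x$ and $x\notin H_x$; then $H_x\cap xL_0=\emptyset$. Let $N$ be the core in $M$ of $\bigcap_xH_x$. It has finite index, and $L\cap N\le L_0$. So $L/L_0$ is a quotient of $L/(L\cap N)\cong LN/N$ and is nilpotent. By (P2), $L$ is nilpotent, so $[c,{}_ng]=1$ for some $n$. Thus $c$ is right Engel in $M$, and $c\in Z_\infty(M)$ by (E).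
\end{proof}

Theorem~\ref{thm:structure} now follows from Theorem~\ref{thm:main}, whose proof in Sections~\ref{sec:minimal}--\ref{sec:climb} does not use it.

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
(i)$\Rightarrow$(ii). By Theorem~\ref{thm:main}, $G$ is polycyclic, so $Z_\infty(G)=Z_k(G)$ for some finite $k$, and $[A,B]\le Z_k(G)$ by Lemma~\ref{lem:poly}.

(ii)$\Rightarrow$(i). For $a\in A$, $b\in B$ and $L=\langle a,b\rangle$, the group $L/(L\cap Z_k(G))$ is abelian, so $L$ is nilpotent by \eqref{eq:hyper}.

Assume (i) and (ii). Then $G$ is polycyclic and $[A,B]\le Z=Z_k(G)=Z_\infty(G)$. Write $Z_i=Z_i(G)$.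

(a) In $G/Z$ the images of $A$ and $B$ commute elementwise and generate the group. So both are normal, and $(AZ\cap BZ)/Z$ is central in $G/Z$, which has trivial center. Hence $AZ\cap BZ=Z$, which gives both statements.

(b) Since $[AZ_i,Z_{i+1}]\le Z_i$, we have $AZ_i\trianglelefteq AZ_{i+1}$, and $AZ\trianglelefteq G$ by (a). The chain $A\trianglelefteq AZ_1\trianglelefteq\dots\trianglelefteq AZ_k\trianglelefteq G$ has $k+1$ steps. The same chain works for $B$.

(c) We show by induction that $[\gamma_{i+1}(A),B]\le Z_{k-i}$ for $0\le i\le k$. The case $i=0$ is $[A,B]\le Z_k$. For $i\ge1$,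
\[
[\gamma_i(A),B,A]\le[Z_{k-i+1},A]\le Z_{k-i},\qquad [B,A,\gamma_i(A)]\le[Z_k,\gamma_i(G)]\le Z_{k-i}.
\]
The three subgroup lemma (if a normal subgroup contains two of $[X,Y,W]$, $[Y,W,X]$, $[W,X,Y]$, it contains the third) gives $[\gamma_{i+1}(A),B]=[A,\gamma_i(A),B]\le Z_{k-i}$. For $i=k$ we get $[\gamma_{k+1}(A),B]=1$, so $\gamma_{k+1}(A)$ is normalized by $B$ as well as by $A$. Exchange $A$ and $B$ for the other half.

(d) If $A$ and $B$ are nilpotent, then $G/Z$ is nilpotent by (a) and has trivial center, so $G=Z_k(G)$. If $A$ and $B$ are supersolvable, so is the direct product $G/Z$. Each factor $Z_{i+1}/Z_i$ is f.g.\ abelian and central in $G/Z_i$, so it has a finite series with cyclic factors whose terms are normal in $G/Z_i$. Together these give a finite series of normal subgroups of $G$ with cyclic factors.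
\end{proof}

\section{A model case: $A=\mathbb Z^2\rtimes\mathbb Z$}\label{sec:model}

One tool is needed, a version for infinite index of the fact that proper subgroups of nilpotent groups are properly contained in their normalizers.

\begin{lemma}\label{lem:normalizer}
If $T$ is f.g.\ nilpotent, $C\le T$ and $|T:C|=\infty$, then $N_T(C)/C$ contains an element of infinite order.
\end{lemma}

\begin{proof}
Let $i\ge1$ be least with $|CZ_i(T):C|=\infty$, and put $H=CZ_{i-1}(T)$, so that $|H:C|<\infty$. As $[H,Z_i(T)]\le Z_{i-1}(T)\le H$, the group $CZ_i(T)$ normalizes $H$. Being f.g., $H$ has only finitely many subgroups of index $|H:C|$, and $CZ_i(T)$ permutes them by conjugation. So the stabilizer of $C$ has finite index in $CZ_i(T)$, and $C$ has infinite index in this stabilizer. Thus $N_T(C)/C$ is an infinite polycyclic group, and it is not periodic by (P1).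
\end{proof}

Given $A\le G$, we call a subgroup $T\le G$ \emph{protruding} if $T$ is f.g.\ nilpotent and $|T:T\cap A|=\infty$. A f.g.\ nilpotent subgroup is protruding as soon as it contains an element $x$ with no positive power in $A$, for then the cosets $(T\cap A)x^j$ are distinct.

Let $F=\mathbb Z^2$ and $A=F\rtimes\langle y\rangle$, where $y$ has infinite order and acts by the matrix $\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$. Its eigenvalues $(3\pm\sqrt5)/2$ are positive and different from $1$, so for $j\ne0$ the map $y^j-1$ is injective on $F$. If $x\in Fy^j$ with $j\neq0$ and $1\ne q\in F$, then $[q,{}_nx]=q(y^j-1)^n$ in additive notation, and this never vanishes. Therefore: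
\begin{enumerate}
\item[($\alpha$)] a nilpotent subgroup of $A$ that meets $F$ nontrivially lies in $F$;
\item[($\beta$)] a subgroup of $A$ isomorphic to $\mathbb Z^2$ lies in $F$ (it meets $F$ nontrivially because $A/F$ is cyclic).
\end{enumerate}

\begin{proposition}\label{prop:model}
Let $A$ and $F$ be as above and let $G=AB$ with $A$, $B$ $\mathcal N$-connected. If $\operatorname{Comm}_G(F)=A$, then $G=A$.
\end{proposition}

\begin{proof}
We first record two consequences of $\operatorname{Comm}_G(F)=A$.

(I) \emph{If $g\notin A$, then $F\cap gAg^{-1}$ has rank at most $1$.} Otherwise $Y=F\cap gAg^{-1}\cong\mathbb Z^2$ satisfies $Y^g\le A$, so $Y^g\le F$ by ($\beta$), and $g\in A$ by \eqref{eq:commcrit}.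

(II) \emph{If $T$ is protruding, then $T\cap F$ has rank at most $1$.} Otherwise $C=T\cap A$ lies in $F$ by ($\alpha$) and has rank $2$. Lemma~\ref{lem:normalizer} gives $z\in N_T(C)\setminus C$, and $z\in A$ by \eqref{eq:commcrit}; so $z\in T\cap A=C$, a contradiction.

Suppose that $G\ne A$. We construct protruding subgroups that meet $F$ in rank $1$ and then in rank $2$.

\emph{From rank $0$ to rank $1$.} Take $b\in B\setminus A$. By (I) there is $q\in F$ with no positive power in $bAb^{-1}$; then $q^b$ has no positive power in $A$. The group $T=\langle q,q^b\rangle$ lies in $\langle q,b\rangle$, so it is nilpotent, it is protruding, and it contains $q\neq1$.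

\emph{From rank $1$ to rank $2$.} By ($\alpha$) and (II), $C=T\cap A$ is an infinite cyclic subgroup of $F$. We want to adjoin to $C$ a pair $t,t^s$ with $t\in F$ and $s\in B$, and keep nilpotency. The group $\langle t,t^s\rangle$ is nilpotent and $t$ centralizes $C$; what is needed is an $s$ such that $t^s$ also centralizes $C$. By Lemma~\ref{lem:normalizer} there is $z\in N_T(C)\setminus C$, and $z\notin A$. Factorize $z=as$ with $a\in A$ and $s\in B$; then $s\notin A$, and
\[
sCs^{-1}=a^{-1}zCz^{-1}a=C^a\le F .
\]
So every $t\in F$ centralizes $sCs^{-1}$, which means that $t^s$ centralizes $C$. The subgroups $C$ and $F\cap sAs^{-1}$ have rank at most $1$, and two lines do not cover $\mathbb Z^2$, so there is $t\in F$ with no positive power in either. Then $T'=C\langle t,t^s\rangle$ is nilpotent because $C$ is central in it, it is protruding because of $t^s$, and $T'\cap F\ge\langle C,t\rangle$ has rank $2$. This contradicts (II).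
\end{proof}

The general proof has the same shape. Section~\ref{sec:minimal} proves $\operatorname{Comm}_G(F)=A$ for $F=\operatorname{Fit}(A)$ in a minimal counterexample. Three features of the model then have to be replaced: $A/F$ is abelian only after passing to a subgroup $A_0$ of finite index; ($\alpha$) and ($\beta$) fail for general $A$, and Lemma~\ref{lem:key} takes their place; and $F$ need not be abelian, so the climb proceeds through central layers of $F$.

\section{The minimal counterexample}\label{sec:minimal}

We begin with two lemmas on arbitrary products. The first allows us to pass to a quotient that is just non-polycyclic.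

\begin{lemma}\label{lem:maxn}
If $G=AB$ and $A$, $B$ satisfy max, then $G$ satisfies the maximal condition on normal subgroups.
\end{lemma}

\begin{proof}
Let $N\le M$ be normal in $G$ with $A\cap BN=A\cap BM$ and $B\cap N=B\cap M$. We claim $N=M$. Let $m=ab\in M$. Then $a=mb^{-1}\in A\cap BM=A\cap NB$, so $a=nb'$ with $n\in N$, $b'\in B$. Now $n^{-1}m=b'b\in B\cap M=B\cap N$, so $m\in N$. Along an ascending chain of normal subgroups $N_i$, the subgroups $A\cap BN_i$ of $A$ and $B\cap N_i$ of $B$ become constant, and then so do the $N_i$.
\end{proof}

The second lemma extends $\mathcal N$-connectedness to all conjugates of the factors, and replaces the factorization $z=as$ of the model by one in which $a$ lies in a prescribed subgroup of finite index, at the cost of passing to a power of $z$.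

\begin{lemma}\label{lem:conj}
Let $G=AB$ with $A$, $B$ $\mathcal N$-connected.
\begin{enumerate}
\item[(a)] For all $x,y\in G$ we have $G=A^xB^y$, and $\langle u,v\rangle$ is nilpotent for $u\in A^x$, $v\in B^y$.
\item[(b)] Let $A_0\le A$ with $|A:A_0|=m<\infty$, and let $g,z\in G$. There are $l$ with $1\le l\le m$, an element $a\in A_0^g$ and an element $s$ of some conjugate of $B$ such that $z^l=as$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $xy^{-1}=a^{-1}b$ with $a\in A$, $b\in B$, and put $k=ax=by$. Then $A^x=A^k$ and $B^y=B^k$, so the pair $(A^x,B^y)$ is conjugate to $(A,B)$.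

(b) Apply the case $g=1$ to $gzg^{-1}$ and conjugate by $g$; so let $g=1$. Write $z^iB=y_iB$ with $y_i\in A$ for $0\le i\le m$. Two of these $m+1$ elements lie in the same right coset of $A_0$, say $y_j=ay_i$ with $i<j$ and $a\in A_0$. Then $z^{j-i}y_iB=z^jB=ay_iB$, so $a^{-1}z^{j-i}\in y_iBy_i^{-1}$.
\end{proof}

Suppose from now on that Theorem~\ref{thm:main} is false, and choose a counterexample $G=AB$ with $h(A)+h(B)$ minimal. By Lemma~\ref{lem:maxn} there is $K\trianglelefteq G$ maximal subject to $G/K$ not being polycyclic. The quotient $G/K$ is again a counterexample, and the sum of the Hirsch lengths has not increased, so it is still minimal. Replacing $G$ by $G/K$, we assume that \emph{every proper quotient of $G$ is polycyclic}. By Lemma~\ref{lem:finite}, $G$ is infinite.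

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $G$ has no nontrivial solvable normal subgroup.
\item[(b)] If $1\ne N\trianglelefteq G$, then $C_G(N)=1$.
\item[(c)] If $1\ne R\le G$ is polycyclic, then $|G:N_G(R)|=\infty$.
\item[(d)] If $A\le H\le G$, then $H=A(H\cap B)$, $H$ is f.g., and either $|G:H|<\infty$ or $H$ is polycyclic. The subgroups containing $A$ satisfy the ascending chain condition.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $1\ne N\trianglelefteq G$ is solvable, then $G/N$ is polycyclic, so $G$ is solvable, and polycyclic by (P3).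

(b) $N\cap C_G(N)$ is abelian and normal in $G$, so trivial by (a). If $C_G(N)\ne1$, then $G$ embeds in the polycyclic group $G/N\times G/C_G(N)$.

(c) Suppose the index is finite, and let $G_1$ be the core of $N_G(R)$; it has finite index, so $G_1\ne1$. The conjugates $R^g\cap G_1$ of $R\cap G_1$ are finite in number, solvable and normal in $G_1$. Their product is a solvable normal subgroup of $G$, so $R\cap G_1=1$ by (a). Since $G_1$ and $R$ normalize each other, $[R,G_1]\le R\cap G_1=1$, and $R\le C_G(G_1)=1$ by (b), a contradiction.

(d) If $ab\in H$, then $b\in H$; so $H=A(H\cap B)$, which is f.g. From $G=HB$ we get $|G:H|=|B:B\cap H|$. If this index is infinite, then $h(B\cap H)<h(B)$, and $H$ is polycyclic by the minimality of $h(A)+h(B)$. The map $H\mapsto H\cap B$ is injective and preserves inclusion, and $B$ has max.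
\end{proof}

By (d) we can choose $M$ maximal among the polycyclic subgroups of $G$ that contain $A$. If $R\ne1$ is polycyclic and normalized by $M$, then $N_G(R)\ge M$ has infinite index by (c), so it is polycyclic by (d), and
\begin{equation}\label{eq:NM}
N_G(R)=M .
\end{equation}

An element $x$ such that $\langle x,x^g\rangle$ is nilpotent for all $g$ is left Engel. If $G$ had max, such an $x$ would lie in $\operatorname{Fit}(G)=1$. We can apply (E) only inside polycyclic subgroups, and \eqref{eq:NM} is what allows us to pass from $M$ to $G$.

\begin{lemma}\label{lem:BaerSuzuki}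
If $x\in M$ and $\langle x,x^g\rangle$ is nilpotent for all $g\in G$, then $x=1$.
\end{lemma}

\begin{proof}
Suppose $x\ne1$, and let $S$ be the conjugacy class of $x$ in $G$. Any two elements of $S$ generate a nilpotent group. Each $s\in S$ is left Engel in $G$, since $[g,s]=(s^{-1})^gs$ lies in the nilpotent group $\langle s^g,s\rangle$. Put $S_M=S\cap M$ and $P=\langle S_M\rangle$. By (E), $P\le\operatorname{Fit}(M)$ is nilpotent. Also $1\ne P\trianglelefteq M$, so $N_G(P)=M$ by \eqref{eq:NM}, and $P\cap S=S_M$. If $S_M=S$, then $P$ is a nontrivial nilpotent normal subgroup of $G$, against Lemma~\ref{lem:basic}(a). So $S_M\ne S$. We need a normalizer condition that produces elements of $S$.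

\smallskip
($*$) \emph{Let $Y$ be nilpotent, $Q<Y$, $Y=\langle Y\cap S\rangle$ and $Q=\langle Q\cap S\rangle$. Then some $t\in(Y\cap S)\setminus Q$ normalizes $Q$.}
\smallskip

Indeed, take a series $Q=Y_0\trianglelefteq Y_1\trianglelefteq\dots\trianglelefteq Y_n=Y$. Since $Y\cap S\not\subseteq Q$, there is a least $i$ with $Y_i\cap S\not\subseteq Q$, and $i\ge1$. Then $Y_{i-1}\cap S=Q\cap S$. This set is invariant under conjugation by $Y_i$, hence so is $Q$. Take $t\in(Y_i\cap S)\setminus Q$.

Let $\mathcal X$ be the set of f.g.\ nilpotent subgroups $X=\langle X\cap S\rangle$ with $X\not\le M$. It contains $\langle x,s\rangle$ for $s\in S\setminus S_M$. Since $P$ has max, we can choose $X\in\mathcal X$ with $Q=\langle X\cap S_M\rangle\le P$ maximal. From $Q\le X\cap P$ we get $Q\cap S=X\cap S_M$, so $Q=\langle Q\cap S\rangle$; and $Q<X$ because $Q\le M$. By ($*$) some $t_2\in(X\cap S)\setminus Q$ normalizes $Q$, and $t_2\notin M$, for otherwise $t_2\in X\cap S_M\subseteq Q$. As $N_G(P)=M$, this shows $Q\ne P$. Now ($*$) applied to $Q<P$ gives $t_1\in S_M\setminus Q$ normalizing $Q$. The group $X'=Q\langle t_1,t_2\rangle$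 is polycyclic, being an extension of $Q$ by a quotient of the f.g.\ nilpotent group $\langle t_1,t_2\rangle$. It is generated by elements of $S$, which are left Engel, so it is nilpotent by (E). Thus $X'\in\mathcal X$, and $\langle X'\cap S_M\rangle\ge\langle Q,t_1\rangle>Q$, against the choice of $X$.
\end{proof}

\begin{lemma}\label{lem:rigid}
\begin{enumerate}
\item[(a)] $A\cap B=1$ and $Z(A)=1$.
\item[(b)] $M=A$. So $A$ is the only polycyclic subgroup containing $A$, and $N_G(R)=A$ whenever $1\ne R\trianglelefteq A$.
\item[(c)] $B$ has an element of infinite order, and $A$ has no nontrivial finite normal subgroup.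
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $g=ab\in G$. For $d\in A\cap B$, the group $\langle d,d^{ab}\rangle$ is conjugate to $\langle d^{b^{-1}},d^a\rangle$, which is nilpotent since $d^{b^{-1}}\in B$ and $d^a\in A$. For $x\in Z(A)$, the group $\langle x,x^{ab}\rangle=\langle x,x^b\rangle\le\langle x,b\rangle$ is nilpotent. Lemma~\ref{lem:BaerSuzuki} gives $d=1$ and $x=1$.

(b) First note that $C_B(A)=1$: if $b\in B$ centralizes $A$, then its conjugates $b^{ab'}=b^{b'}$ ($a\in A$, $b'\in B$) all lie in $B$, so its normal closure in $G$ is solvable, and $b=1$ by Lemma~\ref{lem:basic}(a). Write $M=AB_0$ with $B_0=M\cap B$. Let $x\in Z(M)$, $x=ab$ with $a\in A$, $b\in B_0$. For $a'\in A$, the element $x$ centralizes the nilpotent group $\langle a',b\rangle$, so $\langle a',a\rangle\le\langle x\rangle\langle a',b\rangle$ is nilpotent. Hence $a$ is right Engel in $A$, and $a\in Z_\infty(A)=1$ by (E) and part (a). So $x=b\in C_B(A)=1$. Thus $Z(M)=1$, Lemma~\ref{lem:poly} gives $[A,B_0]\le Z_\infty(M)=1$, and $B_0\le C_B(A)=1$. Therefore $M=A$, and the last statement is \eqref{eq:NM}.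

(c) We have $A\ne1$, since otherwise $G=B$. If $B$ were periodic, it would be finite, so $|G:A|<\infty$, against Lemma~\ref{lem:basic}(c) with $R=A$. Let $1\ne N\trianglelefteq A$ be finite and let $b\in B$ have infinite order. For $x\in N$, the elements of finite order of $\langle x,b\rangle$ form a finite subgroup by (N1); it contains $x$ and is normalized by $b$, so a positive power of $b$ centralizes $x$. As $N$ is finite, $b^k\in C_G(N)\le N_G(N)=A$ for some $k\ge1$. So $b^k\in A\cap B=1$, a contradiction.
\end{proof}

Let $F=\operatorname{Fit}(A)$. It is f.g.\ nilpotent, and nontrivial because $A\neq1$ is solvable. Its elements of finite order form a finite normal subgroup of $A$, so $F$ is torsion-free by Lemma~\ref{lem:rigid}(c).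

We now upgrade $N_G(F)=A$ to $\operatorname{Comm}_G(F)=A$. The commensurator acts on the Mal'cev completion of $F$, and this is the linear representation that was missing: it supplies finite quotients, and (L) bounds their derived lengths.

\begin{proposition}\label{prop:comm}
$\operatorname{Comm}_G(F)=A$.
\end{proposition}

\begin{proof}
Let $\Gamma=\operatorname{Comm}_G(F)\ge A$ and suppose $\Gamma\ne A$. By Lemma~\ref{lem:rigid}(b), $\Gamma$ is not polycyclic, so by Lemma~\ref{lem:basic}(d) it has finite index in $G$, and $\Gamma=A(\Gamma\cap B)$ is f.g.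

For $g\in\Gamma$, conjugation by $g$ is an isomorphism $F\cap F^{g^{-1}}\to F^g\cap F$ between subgroups of finite index of $F$; let $\alpha_g\in\operatorname{Aut}(F^{\mathbb Q})$ be its extension. By the uniqueness in (N4), an automorphism of $F^{\mathbb Q}$ that agrees with conjugation by $g$ on some subgroup of finite index of $F\cap F^{g^{-1}}$ equals $\alpha_g$. Let $g,g'\in\Gamma$. For $f$ in the subgroup $F\cap F^{g^{-1}}\cap F^{(gg')^{-1}}$ of finite index, both $f^g$ and $f^{gg'}$ lie in $F$, so applying first $\alpha_g$ and then $\alpha_{g'}$ sends $f$ to $f^{gg'}$. Hence this composite is $\alpha_{gg'}$, and $\Gamma$ acts on $F^{\mathbb Q}$ from the right.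

The action is faithful. If $\alpha_g=1$, then $g$ centralizes a subgroup of finite index of $F$, hence some $F^{[k]}$ by (N2). As $1\ne F^{[k]}\trianglelefteq A$, Lemma~\ref{lem:rigid}(b) gives $g\in A$. So the kernel is polycyclic; it is normalized by $\Gamma$, which has finite index, so it is trivial by Lemma~\ref{lem:basic}(c).

Thus $\Gamma$ is a f.g.\ subgroup of some $GL_d(\mathbb Q)$, and $\Gamma\le GL_d(\mathbb Z[1/n])$, where $n$ is a common denominator of the entries of the generators and their inverses. For a prime $p\nmid n$, the image of $\Gamma$ in $GL_d(\mathbb F_p)$ is a finite product of the images of $A$ and $\Gamma\cap B$, which are solvable and $\mathcal N$-connected. By Lemma~\ref{lem:finite} and (L) this image is solvable of derived length at most $\zeta(d)$. A nonzero element of $\mathbb Z[1/n]$ vanishes modulo only finitely many $p$, so the kernels of these reductions intersect trivially, and $\Gamma$ is solvable of derived length at most $\zeta(d)$. The core of $\Gamma$ has finite index in the infinite group $G$, so it is a nontrivial solvable normal subgroup, against Lemma~\ref{lem:basic}(a).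
\end{proof}

By (P2), $A$ has a normal subgroup $A_1$ of finite index with $A_1'$ nilpotent. Then $A_1'\trianglelefteq A$, so $A_1'\le F$. Put $A_0=A_1F$ and $e=|A:A_0|$. Then
\[
F\le A_0\trianglelefteq A,\qquad A_0/F\ \text{is abelian},\qquad H^{[e]}\le A_0\ \text{ for every } H\le A .
\]
The minimality of $G$ and the polycyclicity of $B$ have now done their work. The rest of the proof uses $\mathcal N$-connectedness, the structure of $A$ just described, Proposition~\ref{prop:comm}, and the existence of a protruding subgroup: if $b\in B$ has infinite order, then $\langle b\rangle$ is protruding since $A\cap B=1$.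

\section{Conjugates that return to $A_0$ lie in $F$}\label{sec:key}

In the model, a copy of $\mathbb Z^2$ in $A$ had to lie in $F$. This fails already for the direct product of two copies $F_i\rtimes\langle y_i\rangle$ of the model group: the Fitting subgroup is $F_1\times F_2$, and $\langle y_1,y_2\rangle$ is isomorphic to the normal subgroup $F_1$ but meets $F_1\times F_2$ trivially. What is true in $G$ is that such a subgroup cannot be \emph{conjugate} to a normal subgroup of $A_0$ contained in $F$. To prove this we need a linear test for membership in $F$.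

Let $K=\overline{\mathbb Q}$ and $V=(F/F')\otimes_{\mathbb Z}K$, written additively with $A$ acting on the right by conjugation; $\bar f\in V$ is the image of $f\in F$. The elements $\bar f$ span $V$, and for $f\in F$, $x\in A$,
\begin{equation}\label{eq:bar}
\overline{[f,x]}=\bar f(x-1),\qquad\overline{[x,f]}=\bar f(1-x),
\end{equation}
since $[f,x]=f^{-1}f^x$ and $[x,f]=(f^{-1})^xf$. As $F$ acts trivially on $V$, the group $A_0$ acts through the abelian group $A_0/F$, that is, by commuting operators.

\begin{lemma}\label{lem:unipotent}
An element of $A_0$ acts unipotently on $V$ if and only if it lies in $F$.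
\end{lemma}

\begin{proof}
Choose a basis of $V$ in which $A_0$ acts by triangular matrices. The set $U$ of elements of $A_0$ acting unipotently consists of those whose diagonal entries are all $1$, so $U$ is a subgroup acting unitriangularly. It contains $F$, and it is normal in $A$ because conjugate operators have the same eigenvalues. We show that $U$ is nilpotent; then $U\le\operatorname{Fit}(A)=F$.

The space $V$ does not see the torsion in $F/F'$, so we use a central series of $F$ with torsion-free factors. Let $F_i$ be the isolator of $\gamma_i(F)$ in $F$. It is characteristic in $F$, $F_1=F$, and $F_{c+1}=1$ if $F$ has class $c$, because $F$ is torsion-free. The group $F/F_{i+1}$ is torsion-free, and the image of $\gamma_i(F)$ in it is central. Its center is isolated by (N3), so the image of $F_i$ is central. Thus $F_i/F_{i+1}$ is torsion-free abelian and embeds in $V_i=(F_i/F_{i+1})\otimes K$.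

The map $(f_1F',\dots,f_iF')\mapsto[f_1,\dots,f_i]\gamma_{i+1}(F)$ is multilinear and induces a surjection $(F/F')^{\otimes i}\to\gamma_i(F)/\gamma_{i+1}(F)$ that commutes with all automorphisms of $F$. The image of $\gamma_i(F)$ in $F_i/F_{i+1}$ has finite index by (N3). After tensoring with $K$, we see that $V_i$ is a quotient of the $A_0$-module $V^{\otimes i}$. In the lexicographically ordered product basis $U$ acts unitriangularly on $V^{\otimes i}$, so with $m=\dim V^{\otimes i}$ every product $(u_1-1)\cdots(u_m-1)$, $u_j\in U$, vanishes on $V^{\otimes i}$, hence on $V_i$, hence on $F_i/F_{i+1}$. This says $[F_i,{}_mU]\le F_{i+1}$. Descending through $i=1,\dots,c$, we get $[F,{}_nU]=1$ for some $n$. Since $U'\le A_0'\le F$, we have $\gamma_{n+2}(U)=[U',{}_nU]=1$.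
\end{proof}

Recall that a group $R$ of commuting operators on a finite-dimensional $K$-space $V$ decomposes it as $V=\bigoplus_\chi V_\chi$, where $\chi$ runs over homomorphisms $R\to K^*$ and $V_\chi=\{v:v(r-\chi(r))^{\dim V}=0\text{ for all }r\in R\}$. Each $V_\chi$ is $R$-invariant, and $\chi(r)$ is the only eigenvalue of $r$ on it. We write $v_\chi$ for the component of $v$ in $V_\chi$.

The idea of the next proof is as follows. Let $y\in Y^g\le A_0$ and factorize an element $w\in F$ along $G=A^gB'$, with $B'$ a conjugate of $B$, as $w=as$. If $a$ happened to centralize $y$, then $\langle y,y^w\rangle=\langle y,y^s\rangle$ would be nilpotent; it contains $[y,w]$, so $\bar w(1-y)(y-1)^n=0$, and $y$ has eigenvalue $1$ on each $V_\chi$ with $\bar w_\chi\neq0$. In general $a$ only normalizes $Y^g$. The same computation then gives an alternative between $y$ and $aya^{-1}$, and this suffices.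

\begin{lemma}\label{lem:key}
Let $Y\le F$ with $Y\trianglelefteq A_0$, and let $g\in G$. If $Y^g\le A_0$, then $Y^g\le F$.
\end{lemma}

\begin{proof}
Let $R=Y^g$, a nilpotent subgroup of $A_0$, and decompose $V=\bigoplus_\chi V_\chi$ with respect to $R$. Fix $\chi$ with $V_\chi\ne0$. We show that $\chi=1$; then $R$ acts unipotently, and $R\le F$ by Lemma~\ref{lem:unipotent}.

Choose $v\in F$ with $\bar v_\chi\ne0$. By Lemma~\ref{lem:conj}(b), $w:=v^l=as$ with $l\ge1$, $a\in A_0^g$ and $s$ in a conjugate of $B$. Then $w\in F$ and $\bar w_\chi=l\bar v_\chi\ne0$. Since $R=Y^g\trianglelefteq A_0^g$, the map $\sigma:r\mapsto ara^{-1}$ is an automorphism of $R$; this is where the normality of $Y$ is used.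

Let $y\in R$, and put $r=\sigma(y)$ and $u=[r,w]\in F$. Then $y^s=w^{-1}aya^{-1}w=r^w=ru$. As $y\in A^g$, the group $\langle y,s\rangle$ is nilpotent by Lemma~\ref{lem:conj}(a), so $H=\langle y,ru\rangle$ is a nilpotent subgroup of $A_0$. We claim that
\begin{equation}\label{eq:alt}
\chi(y)=1\quad\text{or}\quad\chi(\sigma(y))=1 .
\end{equation}
Suppose $\chi(y)\ne1$, so that $y-1$ is invertible on $V_\chi$. If $f\in F$ and $y$ lie in a common nilpotent subgroup, then $[f,{}_ny]=1$ for some $n$, so $\bar f(y-1)^n=0$ by \eqref{eq:bar}, and $\bar f_\chi=0$. This applies to $f=[y,r]\in R$ and to $f=[y,ru]\in H$, which lie in $A_0'\le F$. By \eqref{eq:comm}, $[y,ru]=[y,u][y,r]^u$, and $u$ acts trivially on $V$; so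
\[
\overline{[y,ru]}=\bar u(1-y)+\overline{[y,r]} .
\]
Taking $\chi$-components gives $\bar u_\chi(1-y)=0$, hence $\bar u_\chi=0$. By \eqref{eq:bar}, $\bar u=\bar w(1-r)$, so $\bar w_\chi(1-r)=0$ with $\bar w_\chi\ne0$. Thus $1$ is an eigenvalue of $r$ on $V_\chi$, and $\chi(r)=1$. This proves \eqref{eq:alt}.

The automorphism $\sigma$ does not depend on $y$, so \eqref{eq:alt} says $R=\ker\chi\cup\sigma^{-1}(\ker\chi)$. One of these two subgroups is $R$, and since $\sigma$ is bijective, $\ker\chi=R$ in either case.
\end{proof}

We obtain the general forms of (I) and (II).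

\begin{lemma}\label{lem:protrude}
\begin{enumerate}
\item[(a)] If $g\in G\setminus A$, then $F^g$ is protruding.
\item[(b)] If $P\le F$, $P\trianglelefteq A_0$ and $h(P)=h(F)$, then $P$ lies in no protruding subgroup.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise $F^g\cap A_0$ has finite index in $F^g$, so $(F^{[k]})^g\le A_0$ for some $k$ by (N2). Lemma~\ref{lem:key} gives $(F^{[k]})^g\le F$, and $g\in A$ by \eqref{eq:commcrit} and Proposition~\ref{prop:comm}.

(b) Suppose $P\le T$ with $T$ protruding, and put $C=T\cap A\ge P$. By Lemma~\ref{lem:normalizer} there is $z\in N_T(C)\setminus C$, and $z\notin A$. Then $P^z\le C\le A$, so $(P^{[e]})^z=(P^z)^{[e]}\le A_0$, and $(P^{[e]})^z\le F$ by Lemma~\ref{lem:key}. As $h(P^{[e]})=h(F)$, we get $z\in A$ from \eqref{eq:commcrit} and Proposition~\ref{prop:comm}, a contradiction.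
\end{proof}

\section{Climbing through the central layers of $F$}\label{sec:climb}

Lemmas~\ref{lem:key} and~\ref{lem:protrude} apply to subgroups of $F$ that are normal in $A_0$, while the construction in the model adds one element $t$ at a time and passes through subgroups, such as the cyclic group $C$, that are not normal. So we measure progress twice: by the largest normal subgroup $P$ of $A_0$ in $F$ that a protruding subgroup can contain, and then by how much of the center of $F$ modulo $P$ it can contain. In the model, $P=1$ and this center is $F$.

\medskip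
\noindent\textbf{Step 1: two extremal choices.} Let $\mathcal P$ be the set of subgroups $P\le F$ with $P\trianglelefteq A_0$ that lie in some protruding subgroup; $1\in\mathcal P$. \emph{Choose $P\in\mathcal P$ with $h(P)$ maximal.} By Lemma~\ref{lem:protrude}(b), $h(P)<h(F)$. We shall have to replace $P$ by a subgroup of finite index that depends on later choices, so the second measure is defined through the isolator $\sqrt P$ of $P$ in $F$, which such a replacement does not change. It is normal in $A_0$. Let
\[
E=\{f\in F:[f,F]\le\sqrt P\},
\]
the preimage of $Z(F/\sqrt P)$. Let $\mathcal T_P\neq\emptyset$ be the set of protruding subgroups $T$ with $|P:P\cap T|<\infty$. \emph{Choose $T\in\mathcal T_P$ with $\rho=h(T\cap E)$ maximal.} Since $[P,F]\le P$, we have $P\le E$, so $\rho\ge h(P\cap T)=h(P)$.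

\medskip
\noindent\textbf{Step 2: the factorization $z=as$ and the module $W$.} Let $C_0=T\cap A$. By Lemma~\ref{lem:normalizer} there is $z_0\in N_T(C_0)$ of infinite order modulo $C_0$, and by Lemma~\ref{lem:conj}(b) some positive power $z$ of $z_0$ satisfies
\[
z=as,\qquad a\in A_0,\quad s\text{ in a conjugate of }B .
\]
We have $z\notin A$, since $z\in T\setminus C_0$. Put $C=C_0^{[e]}$. Then $C\le A_0$, $|C_0:C|<\infty$ and $C^z=C$. By (N2), $P^{[k]}\le P\cap T\le C_0$ for some $k\ge1$. Put $P_1=P^{[ke]}$. Its generators $x^{ke}=(x^k)^e$ lie in $C$, so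
\[
P_1\le C,\qquad P_1\trianglelefteq A_0,\qquad |P:P_1|<\infty .
\]
Let $E_1=\{f\in F:[f,F]\le P_1\}$ and $W=E_1/P_1=Z(F/P_1)$. Then $E_1\trianglelefteq A_0$ and $P_1\le E_1\le E$. Since $h(P_1)<h(F)$, the group $F/P_1$ is infinite, so the f.g.\ abelian group $W$ is infinite by (N1). As $F$ acts trivially on $W$, the group $A_0$ acts on $W$ by commuting automorphisms; we write $W$ additively.

The index $|E:E_1|$ is finite. Indeed, let $F=\langle x_1,\dots,x_n\rangle$. The map $f\mapsto([f,x_i]P_1)_i$ sends $E$ to the finite set $(\sqrt P/P_1)^n$. In any group, $f^{-1}f^x=f'^{-1}f'^x$ implies $f'f^{-1}=(f'f^{-1})^x$. So if $f$ and $f'$ have the same image, then $f'f^{-1}P_1$ commutes with all $x_iP_1$, and $f'f^{-1}\in E_1$.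

\medskip
\noindent\textbf{Step 3: the subgroups $D$ and $R$.} In the model every $t\in F$ centralized both $C$ and $C^a$. Here we need a $z$-invariant subgroup $D$ of $C$ that keeps the part of $E$ already captured and fixes an infinite part of $W$. We claim that there is $D\le C$ with
\begin{equation}\label{eq:D}
D^z=D,\qquad P_1\le D,\qquad h(D\cap E_1)=\rho,\qquad W^D\text{ infinite},
\end{equation}
where $W^D$ is the subgroup of elements of $W$ fixed by $D$.

\emph{Case $\rho=h(P)$.} Nothing forces $C$ to have infinitely many fixed points on $W$ in this case, but only $P_1$ has to be kept. Let $D=\langle P_1^{z^j}:j\in\mathbb Z\rangle$. Since $C^z=C$, each $P_1^{z^j}$ lies in $C\le A_0$, hence in $F$ by Lemma~\ref{lem:key}. So $D\le C\cap F$, $D$ acts trivially on $W$, and $W^D=W$. From $P_1\le D\cap E_1\le T\cap E$ we get $h(D\cap E_1)=\rho$.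

\emph{Case $\rho>h(P)$.} Let $D=C$ and $Q=C\cap E_1\ge P_1$. As $|C_0:C|$ and $|E:E_1|$ are finite, $Q$ has finite index in $C_0\cap E=T\cap E$, so $h(Q)=\rho>h(P_1)$. Consider the subgroups $W_j=[Q,{}_jC]P_1/P_1$ of $W$, with $W_0=Q/P_1$. Here $W_0$ is infinite, and $W_j=0$ for large $j$ because $Q$ lies in the nilpotent group $C$. Let $j$ be largest with $W_j$ infinite, let $w\in W_j$ have infinite order, and let $\tau=|W_{j+1}|$. For $c\in C$ we have $w(c-1)\in W_{j+1}$, so $(\tau w)(c-1)=0$. Thus $\tau w\in W^C$ has infinite order, and \eqref{eq:D} is proved.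

Let $R$ be the preimage of $W^D$ in $E_1$. If $w\in W^D$, $x\in A_0$ and $d\in D$, then $(wx)d=(wd)x=wx$, so $W^D$ is $A_0$-invariant; this is the reason for working in $A_0$ and not in $A$. Hence $R\trianglelefteq A_0$, $R\le F$ and $h(R)>h(P_1)=h(P)$. By definition $[R,D]\le P_1\le D$, and conjugation by $a\in A_0$ fixes $R$ and $P_1$, so
\begin{equation}\label{eq:RD}
[R,D]\le P_1\le D,\qquad[R,D^a]\le P_1\le D^a .
\end{equation}
From $s=a^{-1}z$ and $D^z=D$ we also get
\begin{equation}\label{eq:sD}
sDs^{-1}=a^{-1}zDz^{-1}a=D^a,\qquad X^s=X^z\ \text{ for all }X\trianglelefteq A_0 .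
\end{equation}

\noindent\textbf{Step 4: the element $t$.} For every $m\ge1$, the group $R^{[m]}$ lies in $F$, is normal in $A_0$ and has Hirsch length $h(R)>h(P)$. By the choice of $P$, \emph{no $R^{[m]}$ lies in a protruding subgroup}. This gives two facts.

\emph{$R\cap D$ has infinite index in $R$.} Otherwise $R^{[m]}\le D\le T$ for some $m$ by (N2).

\emph{$R\cap sAs^{-1}$ has infinite index in $R$.} Otherwise $R\cap sA_0s^{-1}$ also has finite index in $R$, so $(R^{[m]})^s\le A_0$ for some $m$. By \eqref{eq:sD} and Lemma~\ref{lem:key}, $(R^{[m]})^z=(R^{[m]})^s\le F$, that is, $R^{[m]}\le F^{z^{-1}}$. But $F^{z^{-1}}$ is protruding by Lemma~\ref{lem:protrude}(a), as $z^{-1}\notin A$.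

By (N3) the isolators in $R$ of these two subgroups are proper, so they do not cover $R$. Hence there is $t\in R$ with
\[
t^j\notin D\quad\text{and}\quad(t^s)^j\notin A\qquad\text{for all }j\ge1 .
\]

\noindent\textbf{Step 5: a better protruding subgroup.} By \eqref{eq:RD}, $t$ normalizes $D$ and $D^a$. By \eqref{eq:sD}, $t^s$ normalizes $(D^a)^s=D$. By Lemma~\ref{lem:conj}(a), $L=\langle t,t^s\rangle\le\langle t,s\rangle$ is nilpotent. Put $T'=DL$. Then $D\le T$ is a f.g.\ nilpotent normal subgroup of $T'$ and $T'/D$ is f.g.\ nilpotent, so $T'$ is polycyclic.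

In the model $C$ was central in $T'$; now we use (E) to see that $T'$ is nilpotent. Let $c$ be the class of $F$. For $d\in D\cup D^a$ we have $[d,t]\in P_1\le F$ by \eqref{eq:RD}, and $t\in F$, so $[d,{}_{c+1}t]=1$. For $d\in D$ this gives $[d,{}_{c+1}t]=1$ and, as $sds^{-1}\in D^a$,
\[
[d,{}_{c+1}t^s]=[sds^{-1},{}_{c+1}t]^s=1 .
\]
For $g\in T'$, the elements $[g,{}_nt]$ and $[g,{}_nt^s]$ lie in $D$ for large $n$, because $T'/D$ is nilpotent. So $t$ and $t^s$ are left Engel in $T'$ and lie in $\operatorname{Fit}(T')$ by (E). Also $D\le\operatorname{Fit}(T')$. Hence $T'=\langle D,t,t^s\rangle=\operatorname{Fit}(T')$ is nilpotent.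

No positive power of $t^s$ lies in $A$, so $T'$ is protruding, and $T'\ge P_1$ gives $T'\in\mathcal T_P$. Let $Q=D\cap E_1$. Since $t\in R\le E_1\le E$, we have $\langle Q,t\rangle\le T'\cap E$. No positive power of $t$ lies in $Q\le D$, so $Q$ has infinite index in $\langle Q,t\rangle$, and by (P1) and \eqref{eq:D}
\[
h(T'\cap E)\ge h(\langle Q,t\rangle)>h(Q)=\rho .
\]
This contradicts the choice of $T$. So there is no counterexample, and Theorem~\ref{thm:main} is proved. \qed

\begin{thebibliography}{9}

\bibitem{Hu} Huppert, \emph{Endliche Gruppen I}.

\bibitem{LR} Lennox and Roseblade, Math. Z. 170 (1980).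

\bibitem{source} \emph{Nilpotence Relations in Products of Groups},
\texttt{https://flore.unifi.it/\allowbreak retrieve/\allowbreak e398c37f-8973-179a-e053-3705fe0a4cff/\allowbreak Francalanci\%20Tesi\%20Dottorato.pdf}

\bibitem{Ro} Robinson, \emph{A Course in the Theory of Groups}.

\bibitem{Za} Zaitsev, Mat. Zametki 29 (1981).

\end{thebibliography}
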